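# Circular edge-colorings of cubic graphs of girth five

## 1. Index $3+1/t$: a circle with $3t+1$ levels

Some cubic graphs cannot be edge-colored with three colors. We may then place the colors on a circle and ask how little more than "three colors" is needed. The lecture is about one question: if a cubic graph with $2k$ vertices and no short cycles is not 3-edge-colorable, how close to $3$ can its circular chromatic index be?

**Definition (circular edge-coloring).** For integers $p\ge 2t\ge 2$, a $(p,t)$-edge-coloring of a graph $G$ assigns to each edge a color in $\{0,1,\dots,p-1\}$ so that adjacent edges with colors $c_1,c_2$ satisfy $t\le |c_1-c_2|\le p-t$. The circular chromatic index is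
$$\chi'_c(G)=\min\{p/t: G\text{ has a }(p,t)\text{-edge-coloring}\}.$$

Put the $p$ colors around a circle. The condition says that adjacent edges have colors at circular distance at least $t$. For example, with $(p,t)=(10,3)$ the three edges at a vertex may have colors $0,3,6$ (gaps $3,3,4$ around the circle) or $0,3,7$ (gaps $3,4,3$), but not $0,3,8$, since $8$ and $0$ are at distance $2$.

A cubic graph is *class 2* if it is not 3-edge-colorable. At a vertex of a cubic graph the three gaps around the circle are at least $t$ each, so $p\ge 3t$. If $p=3t$, then $\lfloor c/t\rfloor\in\{0,1,2\}$ is a proper 3-edge-coloring: adjacent colors differ by at least $t$, so their quotients differ. So for class 2 graphs $p=3t+s$ with $s\ge1$.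

The *girth* is the length of a shortest cycle. Girth at least $5$ implies that the graph is simple.

A *half-edge* is an edge together with one of its ends. To 3-edge-color $G$ it is enough to color half-edges so that the three half-edges at each vertex have distinct colors and the two halves of each edge agree. Every contradiction below has this form.

We begin with $s=1$, where everything happens inside $G$.

**Proposition 1.** Let $G$ be a cubic class 2 graph of girth at least $5$ with $2k$ vertices, and suppose that $G$ has a $(3t+1,t)$-edge-coloring $c$ with $t\ge3$. Then $k\ge \frac52t+1$.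

Put $N=3t+1\ge10$ and regard colors as elements of $\mathbb Z_N$.

**Step 1: turn colors into labels, and vertices into levels.** In $\mathbb Z_N$ we have $-3t=1$, so $t$ is invertible. Give $e$ the *label* $\ell(e)\in\mathbb Z_N$ with $c(e)=\ell(e)\,t$. At a vertex the three gaps are at least $t$ and sum to $3t+1$, so they are $t,t,t+1$ in some cyclic order. Starting just after the gap $t+1$, the colors are $y,y+t,y+2t$. So the three labels at a vertex are consecutive, $m-1,m,m+1$; we call $m$ the *level* of the vertex. For $(10,3)$: colors $0,3,6$ have labels $0,1,2$ and level $1$; colors $7,0,3$ have labels $9,0,1$ and level $0$.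

Let $V_m$ be the set of vertices of level $m\in\mathbb Z_N$, and $v_m=|V_m|$. A vertex lies on an edge of label $j$, and then on exactly one, if and only if its level is $j-1$, $j$ or $j+1$. So the label-$j$ edges form a perfect matching of $V_{j-1}\cup V_j\cup V_{j+1}$.

**Step 2: show that each $v_j$ is even.** By the perfect matchings, $v_{j-1}+v_j+v_{j+1}$ is even for each $j$. Comparing this for $j$ and $j+1$ gives $v_{j+2}\equiv v_{j-1}\pmod 2$. Since $3$ is invertible modulo $N$, all $v_j$ have the same parity. Three numbers of equal parity have an even sum only if they are even. Write $v_j=2w_j$; then $\sum_{j\in\mathbb Z_N}w_j=k$.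

**Step 3: open the circle, and see which edges notice.** Fix an integer $j$ and give each vertex its integer level in $\{j+1,\dots,j+N\}$. Give each half-edge the corresponding integer label: level minus one, level, or level plus one. These labels lie in $[j,j+N+1]$, and the two halves of an edge have labels congruent mod $N$. So they agree or differ by exactly $N$. They differ in two ways only.

* The labels are $j$ and $j+N$. The half labeled $j$ is at level $j+1$, and the other is at level $j+N-1$ or $j+N$.
* The labels are $j+1$ and $j+N+1$. The half labeled $j+N+1$ is at level $j+N$, and the other is at level $j+1$ or $j+2$.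

In terms of $\mathbb Z_N$, the disagreeing edges form the set $X_j$ of all label-$j$ edges with exactly one end in $V_{j+1}$ and all label-$(j+1)$ edges with exactly one end in $V_j$. Every vertex of $V_{j+1}$ lies on one label-$j$ edge, so the number of edges of the first kind has the parity of $v_{j+1}$; likewise the number of the second kind has the parity of $v_j$. Hence $|X_j|$ is even. If $X_j=\emptyset$, the integer labels mod $3$ are a proper 3-edge-coloring of $G$, which is impossible. So $|X_j|\ge2$.

**Step 4: look at empty levels.** Call $j$ a *zero* if $w_j=0$. Then $X_j$ consists of label-$j$ edges joining $V_{j-1}$ to $V_{j+1}$. If $j$ and $j+1$ were both zeros, then $X_j=\emptyset$; so no two consecutive levels are zeros. A zero is of *type A* if $|X_j|=2$, and of *type B* otherwise. For type B, $|X_j|\ge4$, and since $X_j$ is a matching, $v_{j-1},v_{j+1}\ge4$, that is, $w_{j-1},w_{j+1}\ge2$.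

**Step 5: show that two type A zeros never differ by $2$ modulo $3$.** Let $j<j'<j+N$ be type A zeros and $d=j'-j$. Open the circle at $j$ as in Step 3. Let $S$ be the set of vertices of integer levels $j+1,\dots,j'-1$, and $S'$ the set of those of levels $j'+1,\dots,j+N-1$; together they are all of $V(G)$. The edges of $X_j$ join level $j+1$ (half-label $j$) to level $j+N-1$ (half-label $j+N$). Both levels are nonempty, hence differ from $j'$, so these edges join $S$ to $S'$. Every other edge has one integer label $i$ and both ends in levels $i-1,i,i+1$. If it joins $S$ to $S'$, then $i=j'$ and it lies in $X_{j'}$. So the edges between $S$ and $S'$ are exactly those of $X_j\cup X_{j'}$.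

Suppose $d\equiv2\pmod3$. Let $\sigma$ be the permutation of $\mathbb Z_3$ that fixes $j'\equiv j+2$ and swaps $j$ and $j+1$. Color half-edges at $S$ by integer label mod $3$, and those at $S'$ by $\sigma$ of the integer label mod $3$. The halves of an edge inside $S$ or inside $S'$ agree. On $X_{j'}$ both halves get $j'$. On $X_j$ the half at $S$ gets $j$, and the half at $S'$ gets $\sigma(j+N)=\sigma(j+1)=j$, because $N\equiv1$. So $G$ is 3-edge-colorable, a contradiction. Hence $d\equiv0$ or $1\pmod3$.

**Step 6: exactly one segment has length $\equiv1$.** Suppose that there are type A zeros. Let $j_0<j_1<\dots<j_r=j_0+N$ be all of them in one period, including both endpoints, with $d_i=j_i-j_{i-1}$. By Step 5 (and by $N\equiv1$ for the pair $j_0,j_r$), each $d_i$ and each $j_i-j_0$ is $0$ or $1$ mod $3$. Let $\kappa_i\in\{0,1\}$ be the residue of $d_i$. The partial sums $\kappa_1+\dots+\kappa_i\equiv j_i-j_0$ grow by $0$ or $1$ at each step and never have residue $2$, so they never reach $2$. The total is thus $0$ or $1$, and it is congruent to $N\equiv1$. So $\sum\kappa_i=1$.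

**Step 7: count, segment by segment.** Two lemmas do this; both will be used again.

**Lemma 2.** Let $(w_i)_{i\in\mathbb Z}$ be nonnegative integers whose zeros are divided into types A and B. Suppose that no two consecutive indices are zeros and that $w_{z-1},w_{z+1}\ge2$ for each type B zero $z$.

(a) If $w$ has period $N$ and there is no type A zero, then the sum of $w$ over a period is at least $N$.

(b) If $j<j+d$ are consecutive type A zeros and $W=\sum_{j<i<j+d}w_i$, then $W\ge d-1$, and $W\ge d$ unless $w_i=1$ for all $j<i<j+d$.

*Proof.* (a) The map $z\mapsto z+1$ sends zeros injectively to indices with $w\ge2$. Pair each zero with its successor: each pair contributes at least $2$, and each remaining index at least $1$.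

(b) Let there be $B$ interior zeros; all are of type B. If $B=0$, all $d-1$ interior terms are at least $1$, and the claim is clear. If $B\ge1$, let $z_0$ be the leftmost interior zero. The index $z_0-1$ and the indices $z+1$, for the $B$ interior zeros $z$, are $B+1$ distinct indices with $w\ge2$. They are interior because consecutive zeros do not occur. The $d-1-B$ interior nonzero terms are each at least $1$, and $B+1$ of them are at least $2$. So $W\ge(d-1-B)+(B+1)=d$. $\square$

**Lemma 3.** A graph of girth at least $5$ on $4$ vertices has at most $3$ edges. A graph of girth at least $5$ on $6$ vertices with maximum degree at most $3$ has at most $6$ edges.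

*Proof.* Four vertices and four edges force a cycle, of length at most $4$. On six vertices: if all degrees are at most $2$, there are at most $6$ edges. If $u$ has degree $3$, its neighbors are pairwise nonadjacent (no triangles), and each of the other two vertices is adjacent to at most one neighbor of $u$ (no 4-cycles). So there are at most $3+2+1=6$ edges. $\square$

*End of the proof of Proposition 1.* If there is no type A zero, Lemma 2(a) gives $k\ge N=3t+1\ge\frac52t+1$. Otherwise I claim that each segment satisfies $W_i\ge\frac{5d_i+\kappa_i}6$. Note that $d_i\ge2$. If $\kappa_i=0$ and $d_i\ge6$, then $W_i\ge d_i-1\ge\frac{5d_i}6$. If $\kappa_i=1$ and $d_i\ge7$, then $W_i\ge d_i-1\ge\frac{5d_i+1}6$. What remains is $d_i=3$ and $d_i=4$, both less than $N$. If $W_i=d_i-1$, all interior levels have exactly two vertices. Then $|S|=2(d_i-1)$, and by Step 5 exactly the four edges of $X_j\cup X_{j'}$ leave $S$. So $S$ has $\frac{6(d_i-1)-4}2=3d_i-5$ inner edges: $4$ edges on $4$ vertices for $d_i=3$, and $7$ edges on $6$ vertices for $d_i=4$. Lemma 3 forbids both. So $W_i\ge d_i$, and $3\ge\frac{15}6$, $4\ge\frac{21}6$.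

Summing, $k\ge\frac{5N+1}6=\frac{15t+6}6=\frac52t+1$. $\square$

For $t=3$ this says $k\ge 8.5$, so $k\ge9$. What changes when $s\ge2$, and is $\frac52$ the right constant?

## 2. The theorem for $p=3t+s$, and three things that break

A *snark* is a cubic graph with chromatic index $4$. A *cycle-separating edge-cut* is an edge-cut whose removal separates two cycles, and the *cyclic edge-connectivity* is the minimum size of such a cut. Let $b(g,\lambda_c)$ be the largest constant such that
$$\chi'_c(G)\ge 3+\frac{b(g,\lambda_c)}{k}$$
holds for all but finitely many snarks $G$ with $2k$ vertices, girth at least $g$ and cyclic edge-connectivity at least $\lambda_c$. The problem comes from "Asymptotic lower bounds on circular chromatic index of snarks" (http://www.combinatorics.org/ojs/index.php/eljc/article/download/v20i2p2/pdf). The known results quoted with it are these: $b(2,1)=2$; $b(5,\lambda_c)\ge2.5$ for any $\lambda_c$; and the class of generalized type 1 Blanuša snarks contains, for every positive integer $m$, a snark on $8m+2$ vertices with index $3+\frac2{3m}$, which shows $b(5,4)\le\frac83$. The conjecture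 is $b(5,4)=\frac83$. It is true.

**Theorem 4.** Let $G$ be a finite cubic class 2 graph of girth at least $5$ with $2k\ge18$ vertices. Then
$$\chi'_c(G)\ \ge\ 3+\frac{8}{3(k-1)}\ >\ 3+\frac{8/3}{k}.$$

**Corollary 5.** $b(5,\lambda_c)\ge\frac83$ for every $\lambda_c$, and $b(5,1)=b(5,2)=b(5,3)=b(5,4)=\frac83$. The bound of Theorem 4 is attained by the snark on $8m+2$ vertices with index $3+\frac2{3m}$, for every $m\ge2$.

*Proof of Corollary 5 from Theorem 4.* Only finitely many graphs have fewer than $18$ vertices, so $b(5,\lambda_c)\ge\frac83$. By the quoted result, for each $m$ there is a snark of girth at least $5$ and cyclic edge-connectivity at least $4$ with $k=4m+1$ and index $3+\frac2{3m}$. If the inequality with constant $b$ holds for all but finitely many of these, then $\frac2{3m}\ge\frac b{4m+1}$, that is, $b\le\frac{2(4m+1)}{3m}$, for all large $m$; so $b\le\frac83$. Hence $b(5,4)\le\frac83$. Raising $\lambda_c$ shrinks the class of graphs, so $b(5,\lambda_c)$ is nondecreasing in $\lambda_c$, and $b(5,\lambda_c)\le\frac83$ for $\lambda_c\le4$. Finally $k-1=4m$ gives $\frac8{3(k-1)}=\frac2{3m}$, and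 $8m+2\ge18$ exactly when $m\ge2$. $\square$

**Reduction to one inequality.** Let $\chi'_c(G)=p/t$ be attained by a $(p,t)$-edge-coloring $c$. By Section 1, $p=3t+s$ with $s\ge1$. Put $\varepsilon=s/t$. If $\varepsilon>\frac13$, then $k-1\ge8>\frac8{3\varepsilon}$, and Theorem 4 holds. *From now on $t\ge3s$*, and $N=p=3t+s$. We must show
$$k\ \ge\ \frac{8t}{3s}+1,\tag{1}$$
which is the same as $\varepsilon\ge\frac8{3(k-1)}$.

Now let us run Section 1 with $s\ge2$. Take $t=7$, $s=2$, $N=23$, and a vertex with colors $0,8,15$ (gaps $8,7,8$). Here $7^{-1}=10$ in $\mathbb Z_{23}$, and the labels $10c$ are $0,11,12$, which are not consecutive. The gaps may now exceed $t$ in several places, and Step 1 fails at this point. We can try tolerance: say that an edge *has label $j$* if its color is in the window $[jt,jt+s)$. Each color then lies in two windows: color $0$ has labels $0,13$; color $8$ has labels $11,1$; color $15$ has labels $12,2$. These six labels split into two consecutive triples, $0,1,2$ and $11,12,13$. So the vertex should have two levels, $1$ and $12$: one copy of it per level. In general we should expect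 $s$ copies of every vertex modulo $N$. This leads to a covering graph, built in Section 3.

Two further points break.

* Step 2 used that $3$ is invertible mod $N$, which fails when $3\mid s$. Section 4 gives another parity argument.
* Steps 5 and 6 used that one trip of length $N$ around the circle brings every vertex back to itself. With $s$ copies it takes a shift $\tau^s$ to do so, and a segment can be longer than one $\tau$-shift. Sections 5 and 6 replace the residue count by an integer count of turns.

Finally, the constant must be raised from $\frac52$ to $\frac83$; Sections 7 to 9 deal with this.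

## 3. The $\mathbb Z$-cover and its integer labels

**Building the cover.** Let $v\in V(G)$ have edges $e_1,e_2,e_3$ with $c(e_1)<c(e_2)<c(e_3)$. Then
$$c(e_2)=c(e_1)+t+\alpha,\qquad c(e_3)=c(e_2)+t+\beta,\qquad \alpha,\beta\ge0,\quad \alpha+\beta\le s,$$
the last because $c(e_3)-c(e_1)\le p-t=2t+s$.

**Definition (the cover $\Gamma$).** The vertices are $(v,\rho)$ and the edges $(e,\rho)$, for $v\in V(G)$, $e\in E(G)$, $\rho\in\mathbb Z$. The vertex $(v,\rho)$ is incident with $(e_1,\rho)$, $(e_2,\rho+1)$, $(e_3,\rho+2)$, where $e_1,e_2,e_3$ are the edges at $v$ in increasing color order. Let $\tau(\cdot,\rho)=(\cdot,\rho+1)$, and put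
$$\chi(e,\rho)=\rho\bmod3,\qquad \lambda(e,\rho)=\rho+3\left\lceil\frac{\rho t-c(e)}s\right\rceil .$$

If $e=uv$ is the $i$-th edge at $u$ and the $h$-th at $v$, then $(e,\rho)$ has the two ends $(u,\rho-i+1)$ and $(v,\rho-h+1)$. So $\Gamma$ is a cubic graph covering $G$, and $\tau$ is an automorphism. We call $(e,\rho)$ a *lift* of $e$, and $\lambda$ the *label*.

In the example $t=7$, $s=2$, colors $0,8,15$: at $(v,0)$ the labels are $0$, $1+3\lceil-\frac12\rceil=1$ and $2+3\lceil-\frac12\rceil=2$. At $(v,1)$ they are $1+3\lceil\frac72\rceil=13$, $2+3\cdot3=11$ and $3+3\cdot3=12$. These are the two triples found above.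

**Lemma 6.**
(a) $\Gamma$ is simple with girth at least $5$; $\chi$ is a proper 3-edge-coloring; $\chi\circ\tau=\chi+1$; $\lambda\equiv\chi\pmod3$.
(b) At each vertex of $\Gamma$ the three labels are consecutive integers.
(c) $\lambda(\tau\hat e)-\lambda(\hat e)\ge10$ for every edge $\hat e$, and $\lambda\circ\tau^s=\lambda+N$.

*Proof.* (a) Parallel edges of $\Gamma$ would project to one edge of the simple graph $G$, but each vertex of $\Gamma$ lies on only one lift of each edge at its projection. A loop would project to a loop. A cycle of $\Gamma$ projects to a closed walk of the same length in which cyclically consecutive edges are distinct. The edges of such a walk cannot form a forest, since the walk would have to turn back at a leaf. So they contain a cycle of $G$, and the length is at least $5$. The statements on $\chi$ and $\lambda$ mod $3$ are read off from the definitions.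

(b) At $(v,\rho)$ put $z=\rho t-c(e_1)$. Then $(\rho+1)t-c(e_2)=z-\alpha$ and $(\rho+2)t-c(e_3)=z-\alpha-\beta$. So the labels are
$$\rho+3\left\lceil\tfrac zs\right\rceil,\quad \rho+1+3\left\lceil\tfrac{z-\alpha}s\right\rceil,\quad \rho+2+3\left\lceil\tfrac{z-\alpha-\beta}s\right\rceil .$$
Let $A=\lceil z/s\rceil$. Since $0\le\alpha\le\alpha+\beta\le s$, the ceilings are $(A,A,A)$, $(A,A,A-1)$ or $(A,A-1,A-1)$. Minus $\rho+3A$, the labels are $\{0,1,2\}$, $\{0,1,-1\}$ or $\{0,-2,-1\}$.

(c) Passing from $\rho$ to $\rho+1$ adds $t/s$ inside the ceiling, so the label rises by at least $1+3\lfloor t/s\rfloor\ge10$, because $t\ge3s$. Passing from $\rho$ to $\rho+s$ adds exactly $s+3t=N$. $\square$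

**Levels.** The *level* of a vertex of $\Gamma$ is its middle label, which is one third of the sum of its labels. By (c), $\tau$ raises levels by at least $10$, and $\tau^s$ raises them by exactly $N$; hence $\tau$ raises levels by at most $N$. Let $V_j$ be the set of vertices of level $j\in\mathbb Z$, and $v_j=|V_j|$. Each $\tau^s$-orbit of vertices meets any $N$ consecutive levels exactly once, and there are $2ks$ orbits. So $\sum_{j\bmod N}v_j=2ks$; in particular each $V_j$ is finite. As before, the edges of label $j$ form a perfect matching of $V_{j-1}\cup V_j\cup V_{j+1}$. For $s=1$, taking $\Gamma$ modulo $\tau$ returns the picture of Section 1.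

## 4. Every level has an even number of vertices

The plan is to project $V_j$ to $G$ and recognize its image as the set of vertices missed by a matching.

**Lemma 7.** Every $v_j$ is even.

*Proof.* **Step 1: translate labels into color windows.** Since $\lambda(e,\rho)\equiv\rho\pmod3$, a lift of $e$ with label $j$ has the form $(e,j-3a)$. It has label $j$ if and only if $a=\left\lceil\frac{(j-3a)t-c(e)}s\right\rceil$, that is, $(a-1)s<(j-3a)t-c(e)\le as$, that is,
$$jt-ap\le c(e)<jt-ap+s .$$
So $e$ has a lift of label $j$ if and only if $c(e)\bmod p$ lies in the window $[jt,jt+s)$, and this lift is unique, because the intervals for different $a$ are disjoint.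

**Step 2: find a complementary arc.** Rotate the circle $\mathbb Z_p$ so that $jt$ becomes $0$. The window of label $j+i$ becomes $J_i=[it,it+s)$. Let $B=[t+s,2t+s)$. Since $2t+s\equiv-t\pmod p$, the complement of $B$ is the arc $[-t,t+s)$. It contains $J_{-1},J_0,J_1$. On the other hand, since $s\le t$, $J_2=[2t,2t+s)\subset B$, and $J_{-2}=[-2t,-2t+s)\equiv[t+s,t+2s)\subset B$.

Adjacent edges have colors at circular distance at least $t$, and $B$ is an arc of $t$ points. So the edges with color in $B$ form a matching $M$ of $G$, and the number of vertices not covered by $M$ is $2k-2|M|$, which is even.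

**Step 3: projection is a bijection from $V_j$ to the uncovered vertices.** A vertex of $V_j$ has labels $j-1,j,j+1$, so its edges have colors in $J_{-1},J_0,J_1$, and its projection is uncovered.

*Surjective.* Let $v$ be uncovered, with colors $y_1<y_2<y_3$ in $[-t,t+s)$. Consecutive differences are at least $t$. From $y_1\ge-t$ we get $y_2\ge0$ and $y_3\ge t$; from $y_3<t+s$ we get $y_2<s$ and $y_1<s-t$. So $y_1\in J_{-1}$, $y_2\in J_0$, $y_3\in J_1$. Let $\hat v$ be the end over $v$ of the label-$j$ lift of the edge colored $y_2$. Its level is $j-1$, $j$ or $j+1$. If it were $j+1$ or $j-1$, then $\hat v$ would have an edge of label $j+2$ or $j-2$, and $v$ would have a color in $J_2$ or $J_{-2}$, hence in $B$, a contradiction. So $\hat v\in V_j$.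

*Injective.* At $v$ only one edge has color in $J_0$, since $s\le t$. That edge has only one lift of label $j$, with one end over $v$, and every vertex of $V_j$ over $v$ lies on this lift. $\square$

Write $v_j=2w_j$. Then $w_{j+N}=w_j$ and $\sum_{j\bmod N}w_j=ks$.

## 5. Edge cuts of the cover, and a gluing lemma

In Section 1 we opened the circle at a zero. In $\Gamma$ the corresponding object is a set $D$ of vertices "below" a cut, and one period of $\Gamma$ is the set between $\tau^{-1}D$ and $D$.

For $D\subseteq V(\Gamma)$ let $\delta(D)$ be the set of edges with exactly one end in $D$; that end is the *lower* end, the other the *upper* end. Let $U_j=\bigcup_{i\le j}V_i$ and $X_j=\delta(U_j)$. We consider sets $D$ with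

* (L1) $\tau^{-1}D\subseteq D$;
* (L2) $U_{-m}\subseteq D\subseteq U_m$ for some $m$.

Every $U_j$ qualifies, because $\tau^{-1}$ lowers levels. Both conditions are preserved by $\cap$, $\cup$ and $\tau^{\pm1}$, since $\tau$ changes levels by a bounded amount. The ends of an edge have levels differing by at most $2$, so $\delta(D)$ is finite.

Put $F(D)=D\setminus\tau^{-1}D$; that is, $\hat u\in F(D)$ if and only if $\hat u\in D$ and $\tau\hat u\notin D$. By (L1) and (L2), for each $v$ the set $\{\rho:(v,\rho)\in D\}$ has the form $(-\infty,r]$. So $F(D)$ contains exactly one lift of each vertex of $G$. Hence each edge $e$ of $G$ corresponds to two half-edges at $F(D)$, one over each end, and to color half-edges of $G$ we may color half-edges at $F(D)$. A half-edge at a vertex of $F(D)$ is *dangling* if the other end of its edge is not in $F(D)$.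

**Lemma 8.** (a) If $e\in E(G)$ has no lift in $\delta(D)$, then one lift of $e$ has both ends in $F(D)$. (b) If $e$ has exactly one lift $g\in\delta(D)$, with ends $\hat u\in D$ and $\hat v\notin D$, then $\hat u\in F(D)$ and $\tau^{-1}\hat v\in F(D)$. The two half-edges of $e$ at $F(D)$ are then that of $g$ at $\hat u$ and that of $\tau^{-1}g$ at $\tau^{-1}\hat v$; both are dangling, with $\chi$-colors $\chi(g)$ and $\chi(g)-1$.

*Proof.* (a) Let $\hat u\in F(D)$ lie over an end of $e$, let $\hat e$ be the lift of $e$ at $\hat u$, and let $\hat w$ be its other end. As $\hat e\notin\delta(D)$, $\hat w\in D$. As $\tau\hat u\notin D$ and $\tau\hat e\notin\delta(D)$, $\tau\hat w\notin D$. So $\hat w\in F(D)$.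

(b) By (L1), $\tau\hat v\notin D$. As $\tau g\notin\delta(D)$, $\tau\hat u\notin D$, so $\hat u\in F(D)$. By (L1), $\tau^{-1}\hat u\in D$. As $\tau^{-1}g\notin\delta(D)$, $\tau^{-1}\hat v\in D$; since $\hat v\notin D$, $\tau^{-1}\hat v\in F(D)$. The half of $g$ at $\hat u$ dangles because $\hat v\notin D$. The half of $\tau^{-1}g$ at $\tau^{-1}\hat v$ dangles because its other end $\tau^{-1}\hat u$ has $\tau(\tau^{-1}\hat u)=\hat u\in D$, so it is not in $F(D)$. $\square$

**Lemma 9.** Under (L1) and (L2), $|\delta(D)|\ge2$. If $|\delta(D)|=2$, the two edges of $\delta(D)$ are lifts of distinct edges of $G$ and have the same color, which we denote by $\chi(D)$.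

*Proof.* **Step 1: a parity principle.** Each of the $2k$ vertices of $F(D)$ sees each color once, and each edge inside $F(D)$ uses two half-edges of its color. So each color occurs an even number of times among the dangling half-edges.

**Step 2: fewer than two edges.** If $\delta(D)=\emptyset$, then by Lemma 8(a) the graph $\Gamma[F(D)]$ is a copy of $G$, properly 3-edge-colored by $\chi$, a contradiction. If $\delta(D)=\{g\}$, the dangling colors are $\chi(g)$ and $\chi(g)-1$, once each, against Step 1.

**Step 3: two lifts of the same edge.** Suppose $\delta(D)=\{g,\tau^mg\}$ with $m\ge1$, and let $g$ have ends $\hat u\in D$, $\hat v\notin D$. By (L1), $\tau^l\hat v\notin D$ for all $l\ge0$. So the end of $\tau^mg$ in $D$ is $\tau^m\hat u$, and by (L1) $\tau^l\hat u\in D$ for $l\le m$. Hence $\tau^lg\in\delta(D)$ for $0\le l\le m$, so $m=1$. Since $\tau^2g\notin\delta(D)$ and $\tau^2\hat v\notin D$, we get $\tau^2\hat u\notin D$, so $\tau\hat u\in F(D)$. Since $\tau^{-1}g\notin\delta(D)$ and $\tau^{-1}\hat u\in D$, we get $\tau^{-1}\hat v\in D$, so $\tau^{-1}\hat v\in F(D)$. The half-edges of this edge of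 $G$ are those of $\tau g$ at $\tau\hat u$ and of $\tau^{-1}g$ at $\tau^{-1}\hat v$. Both dangle, since $\tau\hat v\notin D$ and $\hat u\in D$. By Lemma 8(a) no other half-edge dangles. The dangling colors are $\chi(g)+1$ and $\chi(g)-1$, which are distinct, against Step 1.

**Step 4: lifts of two distinct edges.** Let $\delta(D)=\{g,g'\}$, $x=\chi(g)$, $y=\chi(g')$. The dangling colors are $x,x-1,y,y-1$. If $x\ne y$, say $y=x+1$ (else exchange the two), they are $x,x-1,x+1,x$, and $x+1$ occurs exactly once, against Step 1. So $x=y$. $\square$

Let $\mathcal L$ be the family of sets satisfying (L1), (L2) and $|\delta(D)|=2$. It is $\tau$-invariant, and $\chi(\tau D)=\chi(D)+1$. It is also closed under intersection. Indeed, $|\delta(D\cap D')|+|\delta(D\cup D')|\le|\delta(D)|+|\delta(D')|=4$: the left side misses only the edges between $D\setminus D'$ and $D'\setminus D$, which the right side counts twice. Both terms on the left are at least $2$ by Lemma 9, so $|\delta(D\cap D')|=2$.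

The next lemma is the common form of all later recolorings.

**Lemma 10 (gluing).** Let $D\subseteq D'\subseteq\tau D$ with $D,D'\in\mathcal L$, $S=D'\setminus D$, $x=\chi(D)$, $y=\chi(D')$, and suppose that $\delta(D')$ is disjoint from $\delta(D)$ and from $\delta(\tau D)$. Then the edges with exactly one end in $S$ are exactly those of $\delta(D)\cup\delta(D')$. Let $\psi$ be a coloring of the half-edges at $S$ with three colors such that the colors at each vertex are distinct, the halves of each edge inside $S$ agree, both edges of $\delta(D)$ have color $x'$ at $S$, and both edges of $\delta(D')$ have color $y'$ at $S$. Then it is impossible that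
$$x'=y'\ \Longleftrightarrow\ y=x+1 .\tag{2}$$

*Proof.* **Step 1: where the cut edges sit.** Let $S'=\tau D\setminus D'$, so $F(\tau D)=\tau D\setminus D=S\sqcup S'$.

* Let $g\in\delta(D)$. Its lower end is in $D\subseteq D'$. Since $g\notin\delta(D')$, its upper end is in $D'\setminus D=S$.
* Let $h\in\delta(D')$. Its upper end is outside $D'\supseteq D$. Since $h\notin\delta(D)$, its lower end is in $D'\setminus D=S$.
* Conversely, an edge with one end in $S$ and the other outside $S$ has that other end in $D$, hence lies in $\delta(D)$, or outside $D'$, hence lies in $\delta(D')$.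

**Step 2: color the rest.** Suppose (2) holds. Then there is a bijection $\sigma$ from $\mathbb Z_3$ to the colors of $\psi$ with $\sigma(y)=y'$ and $\sigma(x+1)=x'$. Color half-edges at $S$ by $\psi$ and half-edges at $S'$ by $\sigma\chi$. The three colors at each vertex are distinct.

**Step 3: the two halves of each edge $e$ of $G$ agree.** If $e$ has no lift in $\delta(\tau D)$, then by Lemma 8(a) some lift lies inside $F(\tau D)$. If its ends are both in $S$ or both in $S'$, the halves agree. If it joins $S$ to $S'$, it has one end in $D'$ and one outside, so it is in $\delta(D')$; the half at $S$ has color $y'$, and the other has color $\sigma(y)=y'$.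

Otherwise, as $\tau D\in\mathcal L$, Lemma 9 says that $e$ has exactly one lift in $\delta(\tau D)$. Write it $\tau g$, with $g\in\delta(D)$ having ends $\hat u\in D$, $\hat v\notin D$. By Lemma 8(b) for $\tau D$, the two half-edges are that of $\tau g$ at $\tau\hat u$ and that of $g$ at $\hat v$. By Step 1, $\hat v\in S$, with color $x'$. If $\tau\hat u$ were in $S\subseteq D'$, then, as $\tau\hat v\notin\tau D\supseteq D'$, $\tau g$ would lie in $\delta(D')\cap\delta(\tau D)=\emptyset$. So $\tau\hat u\in S'$, with color $\sigma(\chi(\tau g))=\sigma(x+1)=x'$.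

So $G$ is 3-edge-colorable, a contradiction. $\square$

**Lemma 11.** If $D\subseteq D'\subseteq\tau D$ with $D,D'\in\mathcal L$, then $\chi(D')-\chi(D)\in\{0,1\}\pmod3$.

*Proof.* Let $x=\chi(D)$ and suppose that $y=\chi(D')=x+2$. The edges of $\delta(D)$, $\delta(\tau D)$, $\delta(D')$ have the three distinct colors $x,x+1,x+2$, so the disjointness in Lemma 10 holds. Take $\psi=\chi$ on $S$. Then $x'=x\ne y=y'$ and $y\ne x+1$, so (2) holds, contradicting Lemma 10. $\square$

## 6. An integer that counts turns

Lemma 11 controls residues inside one shift $D\subseteq D'\subseteq\tau D$. We need an honest integer for arbitrary pairs $D\subseteq D'$, whose total over a full period is exactly $s$.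

**Lemma 12.** For $D\subseteq D'$ in $\mathcal L$ there is an integer $K(D,D')\ge0$ with the following properties.

* $K(D,D')\equiv\chi(D')-\chi(D)\pmod3$.
* $K(D,D'')=K(D,D')+K(D',D'')$ for $D\subseteq D'\subseteq D''$ in $\mathcal L$.
* $K(D,\tau^mD)=m$ for $m\ge0$.
* If $D'\subseteq\tau^mD$ with $m\ge0$, then $K(D,D')\le m$.

*Proof.* **Step 1: the local count.** For $D\subseteq D'\subseteq\tau D$ let $\kappa(D,D')\in\{0,1\}$ be the residue from Lemma 11. If $D\subseteq D'\subseteq D''\subseteq\tau D$, then $D''\subseteq\tau D'$, and
$$\kappa(D,D')+\kappa(D',D'')=\kappa(D,D''),\tag{3}$$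
because the left side is in $\{0,1,2\}$, the right side is in $\{0,1\}$, and they are congruent mod $3$.

**Step 2: fine chains exist.** Call a chain $D=F_0\subseteq\dots\subseteq F_r=D'$ in $\mathcal L$ *fine* if $F_{l+1}\subseteq\tau F_l$ for all $l$. Let $E_m=D'\cap\tau^mD$ for $0\le m\le M$, with $M$ so large that $D'\subseteq\tau^MD$; this is possible by (L2), since $\tau$ raises levels by at least $10$. Then $E_m\in\mathcal L$, $E_0=D$, $E_M=D'$, $E_m\subseteq E_{m+1}$, and $E_{m+1}\subseteq\tau D'\cap\tau^{m+1}D=\tau E_m$. So $(E_m)$ is fine.

**Step 3: every fine chain has the same sum.** Let $(F_l)$ be any fine chain from $D$ to $D'$, and put $G_{l,m}=F_l\cap E_m\in\mathcal L$. Then $G_{l+1,m+1}\subseteq\tau F_l\cap\tau E_m=\tau G_{l,m}$. So (3) applies to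
$$G_{l,m}\subseteq G_{l+1,m}\subseteq G_{l+1,m+1}\quad\text{and}\quad G_{l,m}\subseteq G_{l,m+1}\subseteq G_{l+1,m+1},$$
and both routes around this grid square have $\kappa$-sum $\kappa(G_{l,m},G_{l+1,m+1})$. Any two monotone routes from $G_{0,0}$ to $G_{r,M}$ are connected by flips across such squares, so all have the same $\kappa$-sum. The route $G_{0,0},\dots,G_{0,M},G_{1,M},\dots,G_{r,M}$ consists of copies of $D$ followed by $F_0,\dots,F_r$. The route $G_{0,0},\dots,G_{r,0},G_{r,1},\dots,G_{r,M}$ consists of copies of $D$ followed by $E_0,\dots,E_M$. Since $\kappa(D,D)=0$,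
$$\sum_l\kappa(F_l,F_{l+1})=\sum_m\kappa(E_m,E_{m+1}).$$
Let $K(D,D')$ be this common value.

**Step 4: the properties.** $K\ge0$, and the congruence holds because residues telescope. Concatenating fine chains gives additivity. The chain $D,\tau D,\dots,\tau^mD$ is fine and $\kappa(D,\tau D)=1$, so $K(D,\tau^mD)=m$. If $D'\subseteq\tau^mD$, then $K(D,D')+K(D',\tau^mD)=m$ gives $K(D,D')\le m$. $\square$

## 7. Zeros, segments, and how far edge counting goes

**Zeros.** An edge of label $i$ has its ends in levels $i-1,i,i+1$. So $X_j=\delta(U_j)$ consists of the label-$j$ edges with exactly one end in $V_{j+1}$ and the label-$(j+1)$ edges with exactly one end in $V_j$. Their numbers have the parities of $v_{j+1}$ and $v_j$, which are even by Lemma 7. So $|X_j|$ is even, and by Lemma 9 $|X_j|\ge2$.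

Call $j\in\mathbb Z$ a *zero* if $w_j=0$. Then $X_j$ consists of label-$j$ edges joining $V_{j-1}$ to $V_{j+1}$. Two consecutive zeros $j,j+1$ would give $X_j=\emptyset$, so they do not occur. A zero is of *type A* if $|X_j|=2$, else of *type B*. For type B, $|X_j|\ge4$, so $v_{j\pm1}\ge4$ and $w_{j\pm1}\ge2$. So Lemma 2 applies to $(w_j)$. For type A, $U_j\in\mathcal L$ and $\chi(U_j)\equiv j\pmod3$.

If there is no type A zero, Lemma 2(a) gives $ks\ge N$, so $k\ge\frac{3t}s+1\ge\frac{8t}{3s}+1$, and (1) holds. *From now on type A zeros exist.* For consecutive type A zeros $j<j'=j+d$ put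
$$W=\sum_{j<i<j'}w_i,\qquad K=K(U_j,U_{j'})\equiv d\pmod3 .$$
Here $d\ge2$, and by Lemma 2(b) $W\ge d-1$, with $W\ge d$ unless all interior $w_i$ equal $1$.

**The target.** We want $W\ge\frac{8d+K}9$ for each segment. Summed over a period, where $\sum d=N$ and $\sum K=s$, it gives exactly (1). Since $d-1\ge\frac{8d+K}9$ if and only if $d\ge K+9$, only short segments are a problem.

**Lemma 13.** $W\ge\frac{8d+K}9$, unless $(d,K)$ is $(6,0)$ or $(7,1)$ and $w_i=1$ for all $j<i<j'$.

*Proof.* **Step 1: $K\ge2$ forces long segments.** By the last part of Lemma 12, $U_{j'}\not\subseteq\tau^{K-1}U_j$. So some vertex $u$ has level at most $j'$ while $\tau^{-(K-1)}u$ has level at least $j+1$. As $\tau$ raises levels by at least $10$, $d\ge1+10(K-1)=10K-9\ge K+9$. So $W\ge d-1\ge\frac{8d+K}9$.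

**Step 2: edges inside a thin segment.** Suppose that all interior $w_i$ equal $1$, and let $S=V_{j+1}\cup\dots\cup V_{j'-1}=U_{j'}\setminus U_j$. An edge leaving $S$ goes into $U_j$, hence is in $X_j$, or out of $U_{j'}$, hence is in $X_{j'}$. Conversely, the edges of $X_j$ join $V_{j-1}$ to $V_{j+1}\subseteq S$, and those of $X_{j'}$ join $V_{j'-1}\subseteq S$ to $V_{j'+1}$. So exactly four edges leave $S$ (those of $X_j$ and of $X_{j'}$ have different labels). Since $|S|=2(d-1)$, there are $\frac{6(d-1)-4}2=3d-5$ inner edges.

**Step 3: $K=0$.** Then $3\mid d$. If $d\ge9$, then $W\ge d-1\ge\frac{8d}9$. If $d=3$ and $W=2$, then $S$ has $4$ vertices and $4$ inner edges, against Lemma 3; so $W\ge3\ge\frac{24}9$. If $d=6$ and not all $w_i=1$, then $W\ge6\ge\frac{48}9$.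

**Step 4: $K=1$.** Then $d\equiv1\pmod3$, so $d\ge4$. If $d\ge10$, then $d-1\ge\frac{8d+1}9$. If $d=4$ and $W=3$, then $S$ has $6$ vertices and $7$ inner edges, against Lemma 3; so $W\ge4\ge\frac{33}9$. If $d=7$ and not all $w_i=1$, then $W\ge7\ge\frac{57}9$. $\square$

**Where counting stops.** The facts just used give $W\ge\frac{5d+K}6$ for every segment, with no exception. For $d\ge K+6$ it follows from $W\ge d-1$, and this covers $K\ge2$ too. The remaining cases are $(3,0)$ and $(4,1)$, where $W\ge d$. Summing as in Section 9 gives $k\ge\frac{5N+s}{6s}=\frac{5t}{2s}+1$: the constant is again $\frac52$. To get $\frac83$ we must rule out segments of length $6$ or $7$ with two vertices on each interior level. Can girth $5$ rule out length $6$ by itself? No. Take levels $\{a,a'\},\{b,b'\},\{c,c'\},\{x,y\},\{F,F'\}$, numbered $1,\dots,5$, and edges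

* label 1: $ab,\ a'b'$;
* label 2: $ab',\ a'c,\ bc'$;
* label 3: $cc',\ bx,\ b'y$;
* label 4: $Fx,\ F'c,\ yc'$;
* label 5: $yF,\ xF'$,

with one further edge of label $0$ leaving each of $a,a'$, and one of label $6$ leaving each of $F,F'$. Each vertex of level $i$ has labels $i-1,i,i+1$. The pairs of vertices joined by a path of length two inside this graph are, listed by middle vertex:

* $a$: $bb'$; $\ a'$: $b'c$; $\ F$: $xy$; $\ F'$: $cx$;
* $b$: $ac',ax,c'x$; $\ b'$: $aa',ay,a'y$; $\ c$: $a'c',a'F',c'F'$;
* $c'$: $bc,by,cy$; $\ x$: $bF,bF',FF'$; $\ y$: $b'c',b'F,c'F$.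

No pair occurs twice, so there is no 4-cycle, and no pair is an edge, so there is no triangle. The girth is at least $5$. Local structure alone gives no contradiction; we have to use again that $G$ is class 2.

Lemma 10 tells us what to look for. Let $D=U_j$ and $D'=U_{j+d}$, so that $y-x\equiv d$. If $d=6$, then $y=x\ne x+1$, and we want a coloring of the segment with $x'\ne y'$. If $d=7$, then $y=x+1$, and we want one with $x'=y'$. The coloring $\chi$ itself gives $x'=y'$ for $d=6$ and $x'\ne y'$ for $d=7$, the wrong way each time. So we must recolor the inside of the segment.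

## 8. Recoloring ladders of length six and seven

**Definition (ladder).** A *ladder of length $d$* is a simple graph of girth at least $5$ with vertex set $V_1\sqcup\dots\sqcup V_{d-1}$, $|V_i|=2$, together with four dangling edges (edges with one end), and with all edges labeled so that the three edges at a vertex of $V_i$ have labels $i-1,i,i+1$. The dangling edges are the two label-$0$ edges at $V_1$ (*left*) and the two label-$d$ edges at $V_{d-1}$ (*right*).

The smallest example is $d=2$: two vertices joined by an edge of label $1$, each with dangling edges of labels $0$ and $2$. The graph at the end of Section 7 is a ladder of length $6$. For $1\le i\le d-1$, the label-$i$ edges form a perfect matching of $V_{i-1}\cup V_i\cup V_{i+1}$, with $V_0=V_d=\emptyset$. Labels mod $3$ give the *standard* 3-edge-coloring. The reflection $i\mapsto d-i$ of levels and labels gives a ladder again.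

The edges of two given colors form paths and cycles (Kempe chains), and a chain containing a dangling edge is a path ending in another dangling edge. Switching the two colors along a chain keeps the coloring proper. A *left-left chain* is such a path of the standard colors that contains both left dangling edges. Switching it changes the colors of both left dangling edges and of no right one.

Notation: $V_1=\{a,a'\}$, $V_2=\{b,b'\}$, $V_3=\{c,c'\}$, $V_4=\{x,y\}$. The first lemma says that a ladder has few possible left ends.

**Lemma 14.** Let $d\ge6$ and suppose that $aa'$ is not an edge. Then, up to renaming inside the levels, the label-1 edges are $ab,a'b'$, and the edges of label 2 and of label 3 are one of the following.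

* $(\gamma)$ label 2: $bb',ac,a'c'$; label 3: $cc',bx,b'y$.
* $(\epsilon1)$ label 2: $ab',a'c,bc'$; label 3: $bc,b'x,c'y$.
* $(\epsilon2)$ label 2: $ab',a'c,bc'$; label 3: $cc',bx,b'y$.

*Proof.* **Step 1: label 1.** It perfectly matches $\{a,a',b,b'\}$ and $aa'$ is not an edge, so after renaming it is $ab,a'b'$.

**Step 2: label 2,** on $\{a,a',b,b',c,c'\}$. The edges $ab$, $a'b'$ would be parallel. The pair $ab',a'b$ would give the 4-cycle $aba'b'$. If both $a$ and $a'$ go to $V_3$, then $bb'$ has label 2; name the others $ac,a'c'$. Otherwise exactly one of $ab',a'b$ occurs. Up to swapping primes it is $ab'$; name the edge at $a'$ as $a'c$, and the last edge is $bc'$.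

**Step 3: label 3 in the first case,** on $\{b,b',c,c',x,y\}$. The edge $bc$ gives the triangle $abc$, and $bc'$ gives the 4-cycle $bb'a'c'$. Symmetrically, $b'c'$ gives the triangle $a'b'c'$, and $b'c$ the 4-cycle $b'bac$. The edge $bb'$ would be parallel. So $b,b'$ go to $V_4$, and $cc'$ is an edge: this is $(\gamma)$.

**Step 4: label 3 in the second case.** The edge $bb'$ gives the triangle $abb'$, $b'c$ the triangle $a'b'c$, $b'c'$ the 4-cycle $b'abc'$; and $bc'$ would be parallel. So $b'$ goes to $V_4$. Either $b$ goes to $c$, whence $c'$ goes to $V_4$: $(\epsilon1)$. Or $b$ goes to $V_4$, whence $c$ and $c'$ are matched: $(\epsilon2)$. $\square$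

**Lemma 15.** Every ladder of length $6$ has a 3-edge-coloring in which both left dangling edges have a color $x'$ and both right dangling edges a color $y'\ne x'$.

*Proof.* Suppose not for some ladder. This assumption is symmetric under reflection.

**Step 1: use Kempe chains to restrict both ends.** In the standard coloring all four dangling edges have color $0$. A left-left chain in colors $\{0,1\}$ or $\{0,2\}$ could be switched to give the desired coloring, so there is none. If $aa'$ is an edge, its label is $1$ or $2$, and it forms such a chain with the two left dangling edges. So Lemma 14 applies. In case $(\gamma)$, the $\{0,2\}$-chain through $a,c,c',a'$ (labels $0,2,3,2,0$) is left-left. So the left end is $(\epsilon1)$ or $(\epsilon2)$. The same holds for the reflected ladder, with the vertices playing the roles of $a,a'$; $b,b'$; $c,c'$ named $F,F'$; $D,D'$; $C,C'$. So $V_5=\{F,F'\}$, $V_4=\{D,D'\}$, $V_3=\{C,C'\}$, with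

* label 5: $FD,F'D'$; label 4: $FD',F'C,DC'$;
* label 3: either $(\epsilon1')$ $DC$, with $D',C'$ joined to $V_2$; or $(\epsilon2')$ $CC'$, with $D,D'$ joined to $V_2$.

Label 3 has an edge inside $V_3$ for $(\epsilon2)$ and $(\epsilon2')$, and none for $(\epsilon1)$ and $(\epsilon1')$. So only the pairs $(\epsilon1,\epsilon1')$ and $(\epsilon2,\epsilon2')$ can occur.

**Step 2: the pair $(\epsilon1,\epsilon1')$.** Label 3 is $bc,b'x,c'y$ (up to the names $x,y$ in $V_4$), and its only edge between $V_3$ and $V_4$ is $c'y$. So $D=y$, $C=c'$, $C'=c$, and $DC'=yc$ is an edge. Then $c'ycb$ is a 4-cycle, a contradiction.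

**Step 3: the pair $(\epsilon2,\epsilon2')$.** Label 3 is $cc',bx,b'y$. The label-4 edge $DC'$ joins $V_4$ to $V_3$. The edge $xc'$ gives the triangle $xbc'$, $xc$ gives the 4-cycle $xbc'c$, and $yc$ gives the 4-cycle $yb'a'c$. So $DC'=yc'$, hence $D=y$, $C'=c'$, $D'=x$, $C=c$. The remaining edges are label 4: $Fx,F'c,yc'$, and label 5: $Fy,F'x$. This is the ladder displayed in Section 7. Color it as follows:

* color 1: $b'y,\ bc',\ xF,\ F'c$, and both left dangling edges;
* color 2: $ab',\ a'c,\ bx,\ c'y$, and both right dangling edges;
* color 3: $ab,\ a'b',\ xF',\ Fy,\ cc'$.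

Check: the colors $1,2,3$ are found at $b$ on $bc',bx,ab$; at $b'$ on $b'y,ab',a'b'$; at $c$ on $F'c,a'c,cc'$; at $c'$ on $bc',c'y,cc'$; at $x$ on $xF,bx,xF'$; at $y$ on $b'y,c'y,Fy$. The vertex $a$ sees $2,3$ on $ab',ab$, and $a'$ sees $2,3$ on $a'c,a'b'$; both have dangling color $1$. The vertex $F$ sees $1,3$ on $xF,Fy$, and $F'$ sees $1,3$ on $F'c,xF'$; both have dangling color $2$. So the coloring is proper with $x'=1\ne2=y'$, a contradiction. $\square$

**Lemma 16.** Every ladder of length $7$ has a 3-edge-coloring in which all four dangling edges have the same color.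

*Proof.* Suppose not for some ladder. Again the assumption is symmetric under reflection.

**Step 1: restrict the ends.** In the standard coloring the left dangling edges have color $0$ and the right ones color $7\equiv1$. There is no left-left $\{0,1\}$-chain, since switching it would make all four dangling colors $1$. If $aa'$ has label $1$, it gives such a chain. If $aa'$ has label $2$, then label 1 is $ab,a'b'$ up to renaming, and $V_2,\dots,V_6$ with left dangling edges $ab,a'b'$ and labels lowered by $1$ is a ladder of length $6$. Color it by Lemma 15, with $x'$ on $ab,a'b'$ and $y'\ne x'$ on the right. Give the left dangling edges at $a,a'$ the color $y'$, and $aa'$ the third color. This is proper, and all four dangling edges have color $y'$, a contradiction.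

So $aa'$ is not an edge. By Lemma 14 the left end is $(\gamma)$, $(\epsilon1)$ or $(\epsilon2)$; by reflection the same is true on the right. Let $V_6=\{G,G'\}$, $V_5=\{E,E'\}$, $V_4=\{D,D'\}$ play the roles of $a,a'$; $b,b'$; $c,c'$. (In this lemma $G,G'$ are vertices of the ladder.) Label 6 is $EG,E'G'$, and the right end is one of

* $(\gamma')$: label 4 contains $DD'$ (and label 5 is $EE',GD,G'D'$);
* $(\epsilon1')$: label 5 is $GE',G'D,ED'$; label 4 contains $ED$, with $E',D'$ joined to $V_3$;
* $(\epsilon2')$: label 5 is $GE',G'D,ED'$; label 4 contains $DD'$, with $E,E'$ joined to $V_3$.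

**Step 2: one more chain.** If the left end is $(\gamma)$ or $(\epsilon2)$ and label 4 contains $xy$, then the chain through $a,b,x,y,b',a'$ (labels $0,1,3,4,3,1,0$, colors $0,1,0,1,0,1,0$) is a left-left $\{0,1\}$-chain, impossible. Since $\{D,D'\}=\{x,y\}$, with $(\gamma)$ or $(\epsilon2)$ on the left the right end must be $(\epsilon1')$. The remaining pairs are $(\epsilon1,\epsilon1')$, $(\epsilon1,\epsilon2')$, $(\epsilon1,\gamma')$, $(\gamma,\epsilon1')$, $(\epsilon2,\epsilon1')$. Reflection exchanges $(\epsilon1,\gamma')$ with $(\gamma,\epsilon1')$, and $(\epsilon2,\epsilon1')$ with $(\epsilon1,\epsilon2')$. So three cases remain.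

**Step 3: $(\epsilon1,\epsilon1')$.** Label 3 is $bc,b'x,c'y$. Consider the label-4 edge from $D'\in\{x,y\}$ to $V_3$. The edge $yc'$ would be parallel, $yc$ gives the 4-cycle $yc'bc$, and $xc$ gives the 4-cycle $xb'a'c$. So it is $xc'$, and $D'=x$, $D=y$. Then $Ey$ (label 4) and $Ex$ (label 5) are edges, and $Eyc'x$ is a 4-cycle, a contradiction.

**Step 4: $(\epsilon1,\epsilon2')$.** Label 3 is $bc,b'x,c'y$. Label 4 is $xy$, with $E,E'$ joined to $c,c'$ in some order.

Suppose $D'=x$, $D=y$. Then $Ex$ and $G'y$ are edges of label 5. The edge $Ec'$ gives the 4-cycle $Ec'yx$. So $Ec,E'c'$ are edges, and $G'yc'E'$ is a 4-cycle, a contradiction.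

So $D'=y$, $D=x$, and label 5 is $GE',G'x,Ey$. The edge $Ec'$ gives the triangle $Ec'y$. So $Ec,E'c'$ are the other label-4 edges. Give all dangling edges color 1, and

* color 1: $b'x,\ bc,\ E'c',\ yE$;
* color 2: $ab,\ a'b',\ c'y,\ cE,\ GE',\ G'x$;
* color 3: $ab',\ a'c,\ bc',\ xy,\ EG,\ E'G'$.

Check: the colors $1,2,3$ are found at $b$ on $bc,ab,bc'$; at $b'$ on $b'x,a'b',ab'$; at $c$ on $bc,cE,a'c$; at $c'$ on $E'c',c'y,bc'$; at $x$ on $b'x,G'x,xy$; at $y$ on $yE,c'y,xy$; at $E$ on $yE,cE,EG$; at $E'$ on $E'c',GE',E'G'$. The colors $2,3$ are found at $a$ on $ab,ab'$; at $a'$ on $a'b',a'c$; at $G$ on $GE',EG$; at $G'$ on $G'x,E'G'$. All four dangling edges have color 1, a contradiction.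

**Step 5: $(\gamma,\epsilon1')$.** Label 2 is $bb',ac,a'c'$, and label 3 is $cc',bx,b'y$. The left end is symmetric under exchanging primed and unprimed $a,b,c$ together with $x$ and $y$, so we may take $D=x$, $D'=y$. Label 4 is $Ex$, with $E'$ and $y$ joined to $c,c'$ in some order; label 5 is $GE',G'x,Ey$. The edge $yc'$ gives the 4-cycle $yb'a'c'$. So $yc,E'c'$ are edges. Give all dangling edges color 1, and

* color 1: $bb',\ cy,\ Ex,\ E'c'$;
* color 2: $ac,\ a'c',\ bx,\ b'y,\ EG,\ E'G'$;
* color 3: $ab,\ a'b',\ cc',\ Ey,\ GE',\ G'x$.

Check: the colors $1,2,3$ are found at $b$ on $bb',bx,ab$; at $b'$ on $bb',b'y,a'b'$; at $c$ on $cy,ac,cc'$; at $c'$ on $E'c',a'c',cc'$; at $x$ on $Ex,bx,G'x$; at $y$ on $cy,b'y,Ey$; at $E$ on $Ex,EG,Ey$; at $E'$ on $E'c',E'G',GE'$. The colors $2,3$ are found at $a$ on $ac,ab$; at $a'$ on $a'c',a'b'$; at $G$ on $EG,GE'$; at $G'$ on $E'G',G'x$. This is the last contradiction. $\square$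

## 9. No thin segments of length six or seven, and the final sum

**Lemma 17.** Let $j<j'=j+d$ be consecutive type A zeros with $d\in\{6,7\}$. Then not all $w_i$ with $j<i<j'$ equal $1$.

*Proof.* Suppose that all are $1$, and let $S=V_{j+1}\cup\dots\cup V_{j'-1}$.

**Step 1: $S$ is a ladder.** The two edges of $X_j$ have label $j$ and form a matching, each with one end in $V_{j+1}$, and $|V_{j+1}|=2$. So the label-$j$ edges at $V_{j+1}$ are exactly $X_j$. Likewise the label-$j'$ edges at $V_{j'-1}$ are exactly $X_{j'}$. An edge of label $i$ with $j<i<j'$ has both ends in $V_{i-1}\cup V_i\cup V_{i+1}$, hence in $S$, since $V_j=V_{j'}=\emptyset$. So the subgraph on $S$, with the four dangling edges $X_j\cup X_{j'}$ and labels lowered by $j$, is a ladder of length $d$.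

**Step 2: the hypotheses of Lemma 10.** Let $D=U_j$, $D'=U_{j'}$; both are in $\mathcal L$, and $D'\setminus D=S$. Since $\tau$ raises levels by at least $10>d$, a vertex $u$ of level at most $j+d$ has $\tau^{-1}u$ of level at most $j$; so $D'\subseteq\tau D$. The edges of $\delta(D)=X_j$, of $\delta(D')=X_{j'}$ and of $\delta(\tau D)=\tau X_j$ have labels $j$, $j'$ and at least $j+10>j'$ respectively. So $\delta(D')$ is disjoint from the other two. Also $x=\chi(D)\equiv j$ and $y=\chi(D')\equiv j+d$.

**Step 3: recolor.** Let $\psi$ be the coloring of the ladder from Lemma 15 if $d=6$, or from Lemma 16 if $d=7$. If $d=6$, then $x'\ne y'$ and $y=x\ne x+1$. If $d=7$, then $x'=y'$ and $y=x+1$. In both cases (2) holds, contradicting Lemma 10. $\square$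

*Proof of Theorem 4.* By Lemmas 13 and 17, $W\ge\frac{8d+K}9$ for every pair of consecutive type A zeros. Since $\tau^sU_j=U_{j+N}$, the set of type A zeros is $N$-periodic. Let $j_0<j_1<\dots<j_r=j_0+N$ be all type A zeros in $[j_0,j_0+N]$. By Lemma 12,
$$\sum_{i=1}^rK(U_{j_{i-1}},U_{j_i})=K(U_{j_0},\tau^sU_{j_0})=s,$$
and the lengths $d$ sum to $N$. Since $w_{j_i}=0$, summing over the segments gives
$$ks=\sum_{j\bmod N}w_j\ \ge\ \frac{8N+s}9=\frac{24t+9s}9,\qquad\text{that is,}\qquad k\ \ge\ \frac{8t}{3s}+1 .$$
This is (1). Hence $\varepsilon=\frac st\ge\frac8{3(k-1)}$, and $\chi'_c(G)=3+\varepsilon\ge3+\frac8{3(k-1)}>3+\frac{8/3}k$. With Corollary 5, $b(5,4)=\frac83$. $\blacksquare$
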